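\title{The series $\sum t^{n^3}$ satisfies no algebraic differential equation}

\begin{abstract}
We prove that the power series $\sum_{n\ge0}t^{n^3}$ satisfies no algebraic differential equation, and that the same holds for $\sum c(n)t^{n^k}$ with $k\ge3$ and periodic coefficients $c(n)$, under a nondegeneracy condition. Consequently $\sum_{n\ge0}t^{n^k}$ satisfies an algebraic differential equation exactly when $k\in\{1,2\}$. Poisson summation at $t=e^{-s}$, $s\to0$, turns the exponents $n^3$ into exponents $m^{3/2}$, carried by exponentially small Airy functions. A uniqueness theorem for Gevrey asymptotic expansions separates these terms from the divergent power series that hides them, and the linear independence over $\mathbb Q$ of the numbers $p^{3/2}$, $p$ prime, forces infinite transcendence degree.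
\end{abstract}

\section{Introduction}\label{sec:intro}

A formal power series $A(t)=\sum_{n\ge0}a_nt^n$ with complex coefficients is called \emph{ADE} (it satisfies an algebraic differential equation) if there is a nonzero polynomial $Q\in\mathbb C[t,x_0,\dots,x_r]$ with
\[
Q\bigl(t,A,A',\dots,A^{(r)}\bigr)=0 .
\]
In other words, $A$ is ADE when $t,A,A',A'',\dots$ are not algebraically independent. One relation is enough to make all but finitely many derivatives redundant: they become rational functions of $t$ and of the first few (Lemma~\ref{lem:finite}). The series $1/(1-t)$, with $Q=(1-t)x_0-1$, and $e^t$, with $Q=x_1-x_0$, are the simplest examples.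

Sparse series with coefficients $0$ and $1$ test the notion. It is known that $\sum t^{2^n}$ and $\sum t^{n!}$ are not ADE, whereas $\sum t^{n^2}$ is ADE, by a theorem of Jacobi. The cubes lie in between, and sparsity alone does not say on which side: they are thinner than the squares, but as for the squares, and unlike $2^n$ and $n!$, the ratio of consecutive exponents tends to $1$. It is conjectured in \cite{notes} that $\sum_{n\ge0}t^{n^3}$ is not ADE. There $Q$ is required to have integer coefficients. A series that satisfies no equation with complex coefficients satisfies none with integer coefficients, so the following theorem proves the conjecture.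

\begin{theorem}\label{thm:cubic}
The series $A(t)=\sum_{n\ge0}t^{n^3}$ is not ADE.
\end{theorem}

The method extends to higher powers, periodic coefficients and larger coefficient fields.

\begin{theorem}\label{thm:general}
Let $k\ge3$ and let $c:\mathbb Z\to\mathbb C$ be periodic.
\begin{itemize}
\item[(a)] If $k$ is odd and $c\not\equiv0$, then $\sum_{n\ge0}c(n)t^{n^k}$ is not ADE.
\item[(b)] If $k$ is even and $c(n)+c(-n)\not\equiv0$, then $\sum_{n\in\mathbb Z}c(n)t^{n^k}$ is not ADE.
\end{itemize}
More generally, these series satisfy no nonzero algebraic differential equation with coefficients in a field $K\supset\mathbb C$ of meromorphic functions on $|t|<1$ that is closed under $d/dt$ and has finite transcendence degree over $\mathbb C$.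
\end{theorem}

\begin{corollary}\label{cor:powers}
For an integer $k\ge1$, the series $\sum_{n\ge0}t^{n^k}$ is ADE if and only if $k\in\{1,2\}$.
\end{corollary}

\begin{proof}
For $k=1$ the series is $1/(1-t)$, and $k=2$ is Jacobi's theorem. For $k\ge3$ apply Theorem~\ref{thm:general} with $c\equiv1$; if $k$ is even, $\sum_{n\in\mathbb Z}t^{n^k}=2\sum_{n\ge0}t^{n^k}-1$, and an equation for $A$ becomes an equation for $2A-1$ after an invertible affine substitution in the variables $x_i$.
\end{proof}

\subsection*{What separates cubes from squares}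
Put $t=e^{-s}$, so that the series becomes $\sum e^{-sn^k}$. A series of exponentials whose exponents span an infinite-dimensional vector space over $\mathbb Q$ can be shown to satisfy no algebraic differential equation by comparing rates of decay; Section~\ref{sec:model} does this in a model case. The argument says nothing about $\sum e^{-sn^k}$ directly, because the exponents $n^k$ are integers. But the series has a second face, seen as $s\to0$. Poisson summation replaces the $n$-th term by the integrals $\int e^{-s|x|^k+2\pi imx}\,dx$. The exponent $-sx^k+2\pi imx$ is stationary where $x^{k-1}=2\pi im/(ks)$, and its value there is a constant multiple of $m^{k/(k-1)}s^{-1/(k-1)}$. So the exponents $n^k$ are traded for $m^{k/(k-1)}$. For $k=2$ nothing changes: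
\[
\sum_{n\in\mathbb Z}e^{-sn^2}=\sqrt{\pi/s}\,\sum_{m\in\mathbb Z}e^{-\pi^2m^2/s},
\]
and the new exponents are again integer multiples of one number. For $k=3$ they are proportional to $m^{3/2}$, and the numbers $p^{3/2}$, $p$ prime, are linearly independent over $\mathbb Q$. This is the reason to expect Theorem~\ref{thm:cubic}.

Two difficulties stand between this observation and a proof. First, the dual terms are Airy functions, not exponentials, so one needs a substitute for the operator $d/ds$ that has all of them as eigenfunctions. Second, $|x|^3$ is not smooth at $0$, and this produces a further term $g(s)$ whose asymptotic expansion is a divergent power series in $s$. It dwarfs the exponentially small Airy terms, and it has to be removed without knowing in advance that it satisfies a differential equation.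

Section~\ref{sec:algebra} contains the algebra and the model case. Section~\ref{sec:cubic} computes the decomposition for cubes, Section~\ref{sec:gevrey} removes $g$, and Section~\ref{sec:proof1} proves Theorem~\ref{thm:cubic}. Theorem~\ref{thm:cubic} is the case $k=3$, $c\equiv1$ of Theorem~\ref{thm:general}; we prove it first because standard properties of the Airy function make every step explicit. Section~\ref{sec:general} proves Theorem~\ref{thm:general}, replacing those properties by a direct saddle-point computation.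

\section{Finite type and rates of decay}\label{sec:algebra}

\subsection{Functions of finite type}
Let $V$ be a connected open subset of $\mathbb C$ or of the Riemann surface of the logarithm, and let $\mathcal M(V)$ be its field of meromorphic functions, with the derivation $\varphi\mapsto\varphi'$. Recall that the transcendence degree $\operatorname{trdeg}_{\mathbb C}E$ of a field $E\supset\mathbb C$ is the supremum of the sizes of the algebraically independent subsets of $E$; thus any $l>\operatorname{trdeg}_{\mathbb C}E$ elements of $E$ are annihilated by a nonzero polynomial in $l$ variables. Adjoining one element raises the transcendence degree by at most $1$, and the field generated by two subfields of finite transcendence degree has finite transcendence degree.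

We call $\varphi\in\mathcal M(V)$ of \emph{finite type} if
\[
\operatorname{trdeg}_{\mathbb C}\mathbb C(\varphi,\varphi',\varphi'',\dots)<\infty .
\]
By the identity theorem, restriction to a connected open subset is an injective field homomorphism that commutes with the derivation, so the notion does not change under restriction. A function of finite type satisfies $P(\varphi,\dots,\varphi^{(r)})=0$ for some nonzero $P\in\mathbb C[x_0,\dots,x_r]$. The point of passing from equations to fields is that fields are stable under sums, products and differential operators. Call a subfield $K\subset\mathcal M(V)$ \emph{small} if it contains $\mathbb C$, is closed under the derivation and has finite transcendence degree over $\mathbb C$. Every element of a small field is of finite type.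

\begin{lemma}\label{lem:finite}
Let $K\subset\mathcal M(V)$ be a small field and $\varphi\in\mathcal M(V)$. If $Q(\varphi,\dots,\varphi^{(r)})=0$ for some nonzero $Q\in K[x_0,\dots,x_r]$, then $K(\varphi,\varphi',\dots)$ is small.
\end{lemma}

\begin{proof}
Among all such relations choose $r$ minimal, and then $Q$ of minimal degree in $x_r$. This degree is at least $1$: otherwise either $r$ could be lowered, or $r=0$ and $Q$ would be a nonzero element of $K$ equal to $0$. Hence $\partial Q/\partial x_r$ is a nonzero polynomial of smaller degree in $x_r$, and by minimality it does not vanish at $(\varphi,\dots,\varphi^{(r)})$. Let $Q^\ast$ be obtained from $Q$ by differentiating its coefficients. Differentiating the relation gives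
\[
Q^\ast(\varphi,\dots,\varphi^{(r)})+\sum_{i=0}^{r}\frac{\partial Q}{\partial x_i}(\varphi,\dots,\varphi^{(r)})\,\varphi^{(i+1)}=0,
\]
which can be solved for $\varphi^{(r+1)}$. So $K(\varphi,\dots,\varphi^{(r)})$ contains the derivatives of its generators, hence is closed under the derivation and contains every $\varphi^{(i)}$. Its transcendence degree is at most $\operatorname{trdeg}_{\mathbb C}K+r+1$.
\end{proof}

\begin{lemma}\label{lem:closure}
\begin{itemize}
\item[(a)] The field generated by a small field $K\subset\mathcal M(V)$ and by finitely many functions of finite type together with all their derivatives is small.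
\item[(b)] Let $A(t)$ be a power series converging for $|t|<1$. Suppose that $A$ is ADE or, more generally, that it satisfies a nonzero algebraic differential equation with coefficients in a small field $K$ of meromorphic functions on $|t|<1$. Then $A(e^{-s})$ is of finite type on $\mathbb H=\{\operatorname{Re}s>0\}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The field is generated by finitely many fields of finite transcendence degree, and it contains the derivatives of its generators.

(b) If $A$ is ADE, the holomorphic function $Q(t,A,\dots,A^{(r)})$ on $|t|<1$ has zero Taylor series, so it vanishes, and we may take $K=\mathbb C(t)$. In general $K(t)$ is again small, so we may assume $t\in K$. By Lemma~\ref{lem:finite}, $K_1=K(A,A',\dots)$ is small. The map $\varphi\mapsto\varphi(e^{-s})$ is an injective field homomorphism from the meromorphic functions on $|t|<1$ to $\mathcal M(\mathbb H)$. Since $\frac{d}{ds}\varphi(e^{-s})=-(t\varphi')(e^{-s})$ and $t\in K_1$, the image of $K_1$ is closed under $d/ds$. It is a small field containing $A(e^{-s})$.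
\end{proof}

\subsection{Algebraic independence from rates of decay}
To show that a field is not small we exhibit arbitrarily many algebraically independent elements. Functions that decay at $\mathbb Q$-linearly independent exponential rates are independent, because distinct monomials in them decay at distinct rates and the slowest monomial has nothing to cancel against. Our functions will also oscillate, and the leading term may vanish infinitely often; the statement allows for this.

\begin{proposition}\label{prop:indep}
Let $B_1,\dots,B_l$ be complex-valued functions on a half-line $X>X_0$ such that, as $X\to\infty$,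
\[
B_i(X)=\gamma_iX^{\beta_i}e^{-\rho_iX}\bigl(\Theta_i(X)+o(1)\bigr),
\]
where $\gamma_i\ne0$, the $\beta_i$ are real, the real numbers $\rho_1,\dots,\rho_l$ are linearly independent over $\mathbb Q$, and for each $i$ either $|\Theta_i|\equiv1$ or $\Theta_i(X)=\cos(b_iX+\theta_i)$ with real $b_i\ne0$ and $\theta_i$. Then $R(B_1,\dots,B_l)\not\equiv0$ for every nonzero $R\in\mathbb C[x_1,\dots,x_l]$.
\end{proposition}

\begin{proof}
Write $R=\sum_\nu r_\nu x^\nu$ with multi-indices $\nu=(\nu_1,\dots,\nu_l)$, put $\rho_\nu=\sum\nu_i\rho_i$ and $\beta_\nu=\sum\nu_i\beta_i$, and suppose $R(B_1,\dots,B_l)\equiv0$. By linear independence the numbers $\rho_\nu$ are pairwise distinct. Let $\nu^*$ minimize $\rho_\nu$ among the $\nu$ with $r_\nu\ne0$, and divide the relation by $X^{\beta_{\nu^*}}e^{-\rho_{\nu^*}X}$. The $\Theta_i$ are bounded, so the term with index $\nu\ne\nu^*$ becomes $O(X^{\beta_\nu-\beta_{\nu^*}}e^{-(\rho_\nu-\rho_{\nu^*})X})$ and tends to $0$. The remaining term is $r_{\nu^*}\prod_i\gamma_i^{\nu_i^*}(\Theta_i+o(1))^{\nu_i^*}$, so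
\begin{equation}\label{eq:prod}
\prod_{i=1}^l\Theta_i(X)^{\nu_i^*}\to0\qquad(X\to\infty).
\end{equation}
Let $0<\varepsilon<1$. The inequality $|\cos\theta|<\varepsilon$ holds when $\theta$ is within $\arcsin\varepsilon$ of $\frac\pi2+\pi\mathbb Z$, so the set of $X\in[0,Y]$ with $|\cos(b_iX+\theta_i)|<\varepsilon$ has measure $(\frac2\pi\arcsin\varepsilon+o(1))Y$ as $Y\to\infty$. Choose $\varepsilon$ with $\frac2\pi\arcsin\varepsilon<\frac1{l+1}$. The union of these at most $l$ sets misses a subset of $[0,Y]$ whose measure tends to infinity with $Y$. Hence there are arbitrarily large $X$ with $|\Theta_i(X)|\ge\varepsilon$ for all $i$. At these points the product in \eqref{eq:prod} has modulus at least $\varepsilon^{\nu_1^*+\dots+\nu_l^*}$, a contradiction.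
\end{proof}

The rates will be proportional to $m^{1+1/n}$. These numbers are not independent for all $m$ (for instance $4^{3/2}=8\cdot1^{3/2}$), so we restrict to primes.

\begin{lemma}\label{lem:primes}
Let $n\ge2$ and let $p_1,\dots,p_l$ be distinct primes. The numbers $p_i^{1/n}$, and hence the numbers $p_i^{1+1/n}=p_i\,p_i^{1/n}$, are linearly independent over $\mathbb Q$.
\end{lemma}

\begin{proof}
Suppose $\sum r_ip_i^{1/n}=0$ with $r_i\in\mathbb Q$ and, after renumbering, $r_1\ne0$. Dividing by $p_1^{1/n}$ gives $r_1+\sum_{i\ge2}r_i\theta_i=0$ with $\theta_i=(p_i/p_1)^{1/n}>0$. Fix $i\ge2$ and let $\Delta$ be the degree of $\theta_i$ over $\mathbb Q$. The conjugates of $\theta_i$ are roots of $Z^n-p_i/p_1$, so all have modulus $\theta_i$; their product is rational and has modulus $\theta_i^\Delta$. Thus $\theta_i^\Delta\in\mathbb Q$, and $Z^\Delta-\theta_i^\Delta$ is the minimal polynomial of $\theta_i$. Since $n\ge2$, the number $p_i/p_1$ is not the $n$-th power of a rational, so $\Delta\ge2$, and the sum of the conjugates of $\theta_i$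 is $0$. The trace of $\theta_i$ from $\mathbb Q(\theta_2,\dots,\theta_l)$ to $\mathbb Q$ is an integer multiple of this sum, while the trace of $r_1$ is $r_1$ times the degree of the field. Taking the trace of the relation gives $r_1=0$, a contradiction.
\end{proof}

\subsection{The model case}\label{sec:model}
We record an estimate for tails that is used throughout. For fixed $a,\theta>0$, $C\ge0$, $M\ge0$ and all $X\ge1$,
\begin{equation}\label{eq:tail}
\sum_{m>M}m^Ce^{-am^\theta X}\le e^{-a(M+1)^\theta X}\sum_{m>M}m^Ce^{-a(m^\theta-(M+1)^\theta)}=O\bigl(e^{-a(M+1)^\theta X}\bigr),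
\end{equation}
because $(m^\theta-(M+1)^\theta)X\ge m^\theta-(M+1)^\theta$ for $m\ge M+1$.

\begin{proposition}\label{prop:model}
The function $F(X)=\sum_{m\ge1}e^{-m^{3/2}X}$ on $\operatorname{Re}X>0$ is not of finite type.
\end{proposition}

\begin{proof}
The series converges locally uniformly, so it may be differentiated termwise. The operator $\frac d{dX}+j^{3/2}$ multiplies the $m$-th term by $j^{3/2}-m^{3/2}$ and kills the $j$-th term. Hence the field $E=\mathbb C(F,F',\dots)$ contains
\[
F_M=\prod_{1\le j<M}\Bigl(\frac d{dX}+j^{3/2}\Bigr)F=\sum_{m\ge M}c_{M,m}e^{-m^{3/2}X},\qquad c_{M,m}=\prod_{1\le j<M}\bigl(j^{3/2}-m^{3/2}\bigr).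
\]
Here $c_{M,M}\ne0$ and $|c_{M,m}|\le m^{3M/2}$ for $m\ge M$, so \eqref{eq:tail} gives $F_M=c_{M,M}e^{-M^{3/2}X}(1+o(1))$ as $X\to+\infty$. By Lemma~\ref{lem:primes} with $n=2$ and Proposition~\ref{prop:indep}, the functions $F_p$, $p$ prime, are algebraically independent, so $E$ has infinite transcendence degree.
\end{proof}

The proof used two things: a small field would contain the whole series, and a differential operator preserving that field has all terms of the series as eigenfunctions, with distinct eigenvalues. We now arrange the same situation for the cubes.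

\section{The cubic series near $t=1$}\label{sec:cubic}

Let $f(s)=\sum_{n\ge1}e^{-sn^3}=A(e^{-s})-1$ on $\mathbb H$, let $w=s^{-1/3}$ (principal branch), and remove the elementary part of the behavior at $s=0$ by setting
\[
y(s)=f(s)+\tfrac12-\Gamma(\tfrac43)\,w .
\]
We use three standard facts about the Airy function $\operatorname{Ai}$, an entire function that is real on the real axis. It satisfies $\operatorname{Ai}''(z)=z\operatorname{Ai}(z)$; it has the representation \cite[9.5.4]{DLMF}
\begin{equation}\label{eq:airyint}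
\operatorname{Ai}(z)=\frac1{2\pi i}\int_{\infty e^{-i\pi/3}}^{\infty e^{i\pi/3}}e^{\zeta^3/3-z\zeta}\,d\zeta ;
\end{equation}
and for each $\varepsilon>0$, uniformly in $|\arg z|\le\pi-\varepsilon$ as $|z|\to\infty$ \cite[9.7.5]{DLMF},
\begin{equation}\label{eq:airyasy}
\operatorname{Ai}(z)\sim\frac1{2\sqrt\pi}\,z^{-1/4}e^{-\frac23z^{3/2}} .
\end{equation}
Put $\alpha=2\pi\,3^{-1/3}$ and
\[
\Psi(x)=\alpha\bigl(e^{-i\pi/6}\operatorname{Ai}(e^{-i\pi/6}x)+e^{i\pi/6}\operatorname{Ai}(e^{i\pi/6}x)\bigr).
\]

\begin{proposition}\label{prop:decomp3}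
For $s>0$,
\[
y(s)=g(s)+wB(w),\qquad g(s)=-2\int_0^\infty\frac{\sin(sv^3)}{e^{2\pi v}-1}\,dv,\qquad B(w)=\sum_{m\ge1}\Psi(\alpha mw).
\]
\end{proposition}

\begin{proof}
The function $G(x)=e^{-s|x|^3}$ is of class $C^2$, decays rapidly and has integrable second derivative. Two integrations by parts give $\int G(x)e^{2\pi imx}dx=O(m^{-2})$. So the continuous periodic function $\sum_nG(x+n)$ has an absolutely convergent Fourier series and equals its sum; at $x=0$ this is Poisson's formula $1+2f(s)=\sum_{m\in\mathbb Z}\int_{\mathbb R}G(x)e^{2\pi imx}dx$. The term $m=0$ is $2\int_0^\infty e^{-sx^3}dx=2\Gamma(\frac43)w$, and since $G$ is even and real, the terms $\pm m$ both equal $2\operatorname{Re}I(2\pi m)$, where $I(\omega)=\int_0^\infty e^{-sx^3+i\omega x}dx$. Therefore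
\[
y(s)=2\sum_{m\ge1}\operatorname{Re}I(2\pi m).
\]

The integral $I(\omega)$ mixes a contribution of the endpoint $0$ with a contribution of the saddle point, and we separate them by moving the contour. The factor $e^{-sx^3}$ decays along the ray $\arg x=2\pi/3$ exactly as along $\arg x=0$, so
\[
I(\omega)=\int_0^{\infty e^{2\pi i/3}}e^{-sx^3+i\omega x}dx+T(\omega),\qquad T(\omega)=\int_{\infty e^{2\pi i/3}}^{\infty}e^{-sx^3+i\omega x}dx,
\]
the second path running in along one ray to $0$ and out along the other. For $\omega>0$ and $\pi/2\le\arg x\le2\pi/3$ we have $\operatorname{Re}x^3\ge0$ and $|e^{i\omega x}|\le e^{-\omega|x|\sin(2\pi/3)}$. By Cauchy's theorem the first path may be turned onto the imaginary axis $x=iv$, where $x^3=-iv^3$, and the first integral equals $i\int_0^\infty e^{isv^3-\omega v}dv$. Twice its real part is $-2\int_0^\infty\sin(sv^3)e^{-\omega v}dv$. Since $|\sin(sv^3)|\le sv^3$ and $\sum_{m\ge1}e^{-2\pi mv}=1/(e^{2\pi v}-1)$, we may sum over $\omega=2\pi m$ under the integral sign, and obtain $g(s)$.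

In $T(\omega)$ substitute $x=(3s)^{-1/3}e^{i\pi/3}\zeta$. Then $-sx^3=\zeta^3/3$ and $i\omega x=-z\zeta$ with $z=e^{-i\pi/6}\omega(3s)^{-1/3}$, because $ie^{i\pi/3}=-e^{-i\pi/6}$. The path runs from $\infty e^{i\pi/3}$ to $\infty e^{-i\pi/3}$, opposite to \eqref{eq:airyint}. Since $-ie^{i\pi/3}=e^{-i\pi/6}$,
\begin{equation}\label{eq:T}
T(\omega)=2\pi e^{-i\pi/6}(3s)^{-1/3}\operatorname{Ai}\bigl(e^{-i\pi/6}\omega(3s)^{-1/3}\bigr).
\end{equation}
For $\omega=2\pi m$ this is $\alpha we^{-i\pi/6}\operatorname{Ai}(e^{-i\pi/6}\alpha mw)$, and $\overline{\operatorname{Ai}(z)}=\operatorname{Ai}(\bar z)$ gives $2\operatorname{Re}T(2\pi m)=w\Psi(\alpha mw)$.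
\end{proof}

The series $B$ is the analogue of the model series, and the next lemma supplies what the proof of Proposition~\ref{prop:model} needed.

\begin{lemma}\label{lem:airy}
Let $L=w^{-1}\dfrac{d^2}{dw^2}$.
\begin{itemize}
\item[(a)] The series $B(w)$ converges locally uniformly in $|\arg w|<\pi/12$. Its sum is holomorphic there, differential operators with coefficients in $\mathbb C[w,w^{-1}]$ may be applied termwise, and $|B(w)|\le Ce^{-c|w|^{3/2}}$ for $|w|\ge1$, with some $c>0$.
\item[(b)] As $x\to+\infty$,
\[
\Psi(x)=\frac\alpha{\sqrt\pi}\,x^{-1/4}e^{-\frac{\sqrt2}3x^{3/2}}\Bigl[\cos\Bigl(\frac{\sqrt2}3x^{3/2}-\frac\pi8\Bigr)+o(1)\Bigr].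
\]
\item[(c)] $L^2\,\Psi(\alpha mw)=-\alpha^6m^6\,\Psi(\alpha mw)$.
\item[(d)] The function $\delta(s)=wB(w)$ is holomorphic for $|\arg s|<\pi/4$, and $\delta^{(i)}(s)=O(s^N)$ for all $i$ and $N$ as $s\to0^+$ along the real axis.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $|\arg w|\le\pi/12$ the points $z=e^{\mp i\pi/6}\alpha mw$ satisfy $|\arg z|\le\pi/4$, so $\operatorname{Re}z^{3/2}\ge|z|^{3/2}\cos\frac{3\pi}8$. By \eqref{eq:airyasy} for large $|z|$ and by continuity for bounded $|z|$, we get $|\operatorname{Ai}(z)|\le Ce^{-c_0|z|^{3/2}}$ with $c_0=\frac23\cos\frac{3\pi}8>0$. This gives locally uniform convergence; Weierstrass's theorem gives holomorphy and termwise differentiation; and \eqref{eq:tail} with $M=0$, $X=|w|^{3/2}$ gives the bound.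

(b) For $x>0$ we have $\Psi(x)=2\alpha\operatorname{Re}\bigl(e^{-i\pi/6}\operatorname{Ai}(e^{-i\pi/6}x)\bigr)$. In \eqref{eq:airyasy} with $z=e^{-i\pi/6}x$ we have $z^{-1/4}=e^{i\pi/24}x^{-1/4}$ and $\frac23z^{3/2}=\frac23e^{-i\pi/4}x^{3/2}=\frac{\sqrt2}3(1-i)x^{3/2}$. The constant phases add up to $-\frac\pi6+\frac\pi{24}=-\frac\pi8$.

(c) For a constant $c$, $L\operatorname{Ai}(cw)=w^{-1}c^2\cdot cw\operatorname{Ai}(cw)=c^3\operatorname{Ai}(cw)$. For $c=e^{\mp i\pi/6}\alpha m$ the eigenvalue is $c^3=\mp i\alpha^3m^3$. The two halves of $\Psi(\alpha mw)$ have opposite eigenvalues for $L$ and the common eigenvalue $-\alpha^6m^6$ for $L^2$.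

(d) If $|\arg s|<\pi/4$ then $|\arg w|<\pi/12$. For $0<s<\frac23$, the points $s'$ of the disc $|s'-s|\le s/2$ satisfy $|\arg s'|\le\pi/6$ and $s/2\le|s'|\le3s/2<1$, so (a) gives $|\delta(s')|\le C(s/2)^{-1/3}e^{-c(3s/2)^{-1/2}}$. Cauchy's estimate loses only the factor $i!\,(2/s)^i$.
\end{proof}

It remains to deal with $g$. Expanding $1/(e^{\mu r}-1)$ in a geometric series gives, for integers $j\ge1$ and $\mu>0$,
\begin{equation}\label{eq:zeta}
\int_0^\infty\frac{r^j\,dr}{e^{\mu r}-1}=\frac{j!}{\mu^{j+1}}\sum_{m\ge1}\frac1{m^{j+1}}\le\frac{2\,j!}{\mu^{j+1}} .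
\end{equation}
Expanding the sine and integrating term by term attaches to $g$ the formal series $\sum_{n\ \mathrm{odd}}g_ns^n$ with
\[
g_n=-2(-1)^{(n-1)/2}\,\frac{(3n)!}{n!\,(2\pi)^{3n+1}}\sum_{m\ge1}\frac1{m^{3n+1}},\qquad g_1=-\frac{12}{(2\pi)^4}\cdot\frac{\pi^4}{90}=-\frac1{120}.
\]
Lemma~\ref{lem:U} will show that this is the asymptotic expansion of $g$. As $(2n)!\le(3n)!/n!\le2^{3n}(2n)!$, the coefficients grow like $(2n)!$ up to geometric factors, and the series diverges for every $s\ne0$. Thus $y\sim-s/120$, and the Airy terms are invisible in the expansion of $y$. The small field generated by $y$ is therefore not enough: we need one that contains $B=(y-g)/w$, and for this we must know that $g$ is of finite type.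

\section{Removing the divergent part}\label{sec:gevrey}

Suppose $P(y,\dots,y^{(r)})=0$. Since $y-g$ vanishes to infinite order at $0$, the function $P(g,\dots,g^{(r)})$ vanishes to infinite order as well. This does not make it zero, as $e^{-1/s}$ shows. What does is that $g$, unlike $y$, continues to a wide sector on which its expansion holds with remainders of size $(2N)!$. We build a ring of such functions, closed under differentiation, in which a function is determined by its expansion.

We work with general $k$, for later use. Fix $k\ge3$ and $d=k-1$. On the Riemann surface of the logarithm let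
\[
S=\{0<|s|<1,\ |\arg s|<k\pi/2\},\qquad S(\sigma,\rho)=\{0<|s|\le\rho,\ |\arg s|\le\sigma\}.
\]
Let $\mathcal G$ be the set of holomorphic functions $\varphi$ on $S$ for which there is a formal series $\sum\varphi_ns^n$ with the following property: for all $\sigma<k\pi/2$ and $\rho<1$ there are constants $C,h>0$ such that
\begin{equation}\label{eq:gevrey}
\Bigl|\varphi(s)-\sum_{n<N}\varphi_ns^n\Bigr|\le Ch^N(dN)!\,|s|^N\qquad\text{for all }N\ge0,\ s\in S(\sigma,\rho).
\end{equation}
For $N=0$ the sum is empty and \eqref{eq:gevrey} says $|\varphi|\le C$. Estimates of this form are called Gevrey estimates of order $d$.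

\begin{lemma}\label{lem:ring}
$\mathcal G$ is a ring that contains $\mathbb C$ and is closed under $d/ds$.
\end{lemma}

\begin{proof}
Constants and sums satisfy \eqref{eq:gevrey} directly. Subtracting \eqref{eq:gevrey} for $N+1$ from \eqref{eq:gevrey} for $N$, dividing by $|s|^N$ and letting $s\to0$ gives $|\varphi_N|\le Ch^N(dN)!$.

Let $\varphi,\psi\in\mathcal G$ with constants $C,C'$ and a common $h$ on $S(\sigma,\rho)$. Then
\[
\varphi\psi-\sum_{n<N}\ \sum_{j+l=n}\varphi_j\psi_ls^n=\sum_{j<N}\varphi_js^j\Bigl(\psi-\sum_{l<N-j}\psi_ls^l\Bigr)+\Bigl(\varphi-\sum_{j<N}\varphi_js^j\Bigr)\psi .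
\]
Since $(dj)!\,(d(N-j))!\le(dN)!$, each of the $N+1$ terms on the right is at most $CC'h^N(dN)!\,|s|^N$, and $N+1\le2^N$.

For the derivative put $R_{N+1}=\varphi-\sum_{n\le N}\varphi_ns^n$, so that $\varphi'-\sum_{n<N}(n+1)\varphi_{n+1}s^n=R_{N+1}'$. Given $\sigma,\rho$, choose $\varepsilon>0$ so small that $\sigma'=\sigma+\arcsin\varepsilon<k\pi/2$ and $\rho'=(1+\varepsilon)\rho<1$. For $s\in S(\sigma,\rho)$ the disc of radius $\varepsilon|s|$ about $s$ lies in $S(\sigma',\rho')$. With the constants $C,h$ of $S(\sigma',\rho')$, Cauchy's estimate gives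
\[
|R_{N+1}'(s)|\le\varepsilon^{-1}(1+\varepsilon)^{N+1}Ch^{N+1}(d(N+1))!\,|s|^N,
\]
and $(d(N+1))!\le(d(N+1))^d(dN)!\le d^d2^{dN}(dN)!$.
\end{proof}

The next lemma is a uniqueness theorem of Watson type. If the expansion is zero, optimizing \eqref{eq:gevrey} over $N$ gives exponential decay in $|s|^{-1/d}$; the change of variable $s\approx\zeta^{-d}$ turns this into exponential decay in a whole half-plane, which a nonzero holomorphic function cannot have.

\begin{lemma}\label{lem:watson}
If $\varphi\in\mathcal G$ and $\varphi(s)=O(s^N)$ for all $N$ as $s\to0^+$ along the real axis, then $\varphi\equiv0$.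
\end{lemma}

\begin{proof}
All $\varphi_n$ vanish, since otherwise $\varphi(s)\sim\varphi_ns^n$ for the first nonzero coefficient. As $d\pi/2<k\pi/2$, we may use \eqref{eq:gevrey} on $S(d\pi/2,2^{-d})$. With $(dN)!\le(dN)^{dN}$ and $0^0=1$ it gives $|\varphi(s)|\le C\bigl(dN(h|s|)^{1/d}\bigr)^{dN}$ for all $N\ge0$. Take $N=\lfloor1/(de(h|s|)^{1/d})\rfloor$. Then $dN(h|s|)^{1/d}\le e^{-1}$ and $dN\ge c|s|^{-1/d}-d$ with $c=e^{-1}h^{-1/d}$, so
\[
|\varphi(s)|\le Ce^{-dN}\le C'e^{-c|s|^{-1/d}},\qquad C'=Ce^d .
\]
Put $\psi(\zeta)=\varphi\bigl((2+\zeta)^{-d}\bigr)$, where $\arg(2+\zeta)^{-d}=-d\arg(2+\zeta)$ with $|\arg(2+\zeta)|<\pi/2$. This is holomorphic for $\operatorname{Re}\zeta>-1$. For $\operatorname{Re}\zeta\ge0$ the point $(2+\zeta)^{-d}$ lies in $S(d\pi/2,2^{-d})$ and $|2+\zeta|\ge|\zeta|$, so $|\psi(\zeta)|\le C'e^{-c|\zeta|}$.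

Consider the Laplace integrals of $\psi$ along three rays,
\[
H(\lambda)=\int_0^\infty\psi(x)e^{\lambda x}dx,\qquad H_\pm(\lambda)=\int_0^{\pm i\infty}\psi(\zeta)e^{\lambda\zeta}d\zeta .
\]
They are holomorphic for $\operatorname{Re}\lambda<c$ and for $\pm\operatorname{Im}\lambda>-c$, respectively, because $|e^{\pm i\lambda v}|=e^{\mp v\operatorname{Im}\lambda}$ for real $v$. If $\operatorname{Re}\lambda\le0$ and $\pm\operatorname{Im}\lambda\ge0$, then $\operatorname{Re}(\lambda\zeta)=\operatorname{Re}\lambda\operatorname{Re}\zeta-\operatorname{Im}\lambda\operatorname{Im}\zeta\le0$ on the quadrant $\operatorname{Re}\zeta\ge0$, $\pm\operatorname{Im}\zeta\ge0$, and Cauchy's theorem gives $H(\lambda)=H_\pm(\lambda)$. The overlaps of the three half-planes are convex, hence connected. By the identity theorem $H=H_\pm$ on the overlap of their domains, and $H_+=H_-$ on the strip $|\operatorname{Im}\lambda|<c$, since both equal $H$ on the part $\operatorname{Re}\lambda<c$ of the strip. So the three functions glue to an entire function. It is bounded, because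 $|H_\pm(\lambda)|\le\int_0^\infty C'e^{-cv}dv=C'/c$ for $\pm\operatorname{Im}\lambda\ge0$. By Liouville's theorem it is constant, and $H(\lambda)\to0$ as $\lambda\to-\infty$, so $H\equiv0$. On the imaginary axis $H$ is the Fourier transform of the integrable function equal to $\psi$ on $(0,\infty)$ and to $0$ elsewhere. The Fourier transform is injective on $L^1(\mathbb R)$, so $\psi=0$ on $(0,\infty)$, and $\varphi\equiv0$ by the identity theorem.
\end{proof}

\begin{remark}
The width of the sector is essential. Let $\sigma<d\pi/2$ and $c=\cos(\sigma/d)>0$. For $|\arg s|\le\sigma$ the inequality $e^{-x}\le(dN)!\,x^{-dN}$ gives $|e^{-s^{-1/d}}|\le e^{-c|s|^{-1/d}}\le c^{-dN}(dN)!\,|s|^N$. So $e^{-s^{-1/d}}$ satisfies \eqref{eq:gevrey} with the zero series on every sector of half-opening less than $d\pi/2$. The sector $S$ has half-opening $k\pi/2=d\pi/2+\pi/2$, and the next lemma shows that $g$ reaches that far.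
\end{remark}

\begin{lemma}\label{lem:U}
Let $\kappa$ be holomorphic in $\operatorname{Re}v>0$ with $|\kappa(v)|\le C_0/(e^{\mu\operatorname{Re}v}-1)$ for some $\mu>0$. Then the functions
\[
U_\pm(s)=\int_0^\infty\bigl(e^{\pm isv^k}-1\bigr)\kappa(v)\,dv\qquad(0<s<1)
\]
extend to elements of $\mathcal G$, with expansion coefficients $0$ for $n=0$ and $\frac{(\pm i)^n}{n!}\int_0^\infty v^{kn}\kappa(v)\,dv$ for $n\ge1$.
\end{lemma}

\begin{proof}
For $s>0$, $U_-(s)$ is the complex conjugate of the function $U_+$ formed with the kernel $\overline{\kappa(\bar v)}$, which satisfies the same hypotheses, and $\mathcal G$ is stable under $\varphi(s)\mapsto\overline{\varphi(\bar s)}$. So it suffices to treat $U_+$. We continue it by turning the ray of integration as $\arg s$ turns, so that $e^{isv^k}$ stays bounded.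

For $|\beta|<\pi/2$ let $R_\beta=e^{i\beta}(0,\infty)$, and call $\beta$ \emph{admissible} for $s$ if $0\le\arg s+k\beta\le\pi$. Then $\operatorname{Re}(isv^k)\le0$ on $R_\beta$. For $\operatorname{Re}x\le0$ and $N\ge1$, Taylor's formula with integral remainder gives
\begin{equation}\label{eq:taylor}
\Bigl|e^x-\sum_{n<N}\frac{x^n}{n!}\Bigr|=\Bigl|x^N\int_0^1\frac{(1-u)^{N-1}}{(N-1)!}e^{ux}du\Bigr|\le\frac{|x|^N}{N!}.
\end{equation}
With $N=1$, the integrand on $R_\beta$ is at most $C_0|s|r^k/(e^{\mu r\cos\beta}-1)$, where $r=|v|$. Hence $U^\beta(s)=\int_{R_\beta}(e^{isv^k}-1)\kappa(v)\,dv$ converges absolutely for admissible $\beta$, and since the bound is locally uniform in $s$, $U^\beta$ is holomorphic in the open sector $0<\arg s+k\beta<\pi$.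

If $\beta_1<\beta_2$ are admissible for $s$, so is every $\beta$ between them, and $\cos\beta\ge\min(\cos\beta_1,\cos\beta_2)>0$. On the sector between the two rays the integrand is holomorphic, $O(r^{k-1})$ at $0$ and exponentially small at $\infty$, so $U^{\beta_1}(s)=U^{\beta_2}(s)$ by Cauchy's theorem. Thus $U(s)=U^\beta(s)$ does not depend on the admissible $\beta$. If $-k\pi/2<\arg s<\pi+k\pi/2$, the intervals $(-\arg s,\pi-\arg s)$ and $(-k\pi/2,k\pi/2)$ meet, so some $\beta$ with $|\beta|<\pi/2$ satisfies $0<\arg s+k\beta<\pi$. The same $\beta$ serves in a neighborhood of $s$, so $U$ is holomorphic on a region containing $S$. For $s>0$ the value $\beta=0$ is admissible, and $U=U_+$.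

For $N\ge1$ and admissible $\beta$, \eqref{eq:taylor} and \eqref{eq:zeta} give
\[
\Bigl|U(s)-\sum_{1\le n<N}\frac{(is)^n}{n!}\int_{R_\beta}v^{kn}\kappa(v)\,dv\Bigr|\le\frac{|s|^N}{N!}\int_0^\infty\frac{C_0r^{kN}dr}{e^{\mu r\cos\beta}-1}\le\frac{2C_0(kN)!}{N!\,(\mu\cos\beta)^{kN+1}}\,|s|^N .
\]
The integrals $\int_{R_\beta}v^{kn}\kappa\,dv$ do not depend on $\beta$, by Cauchy's theorem as before, and $(kN)!/N!=\binom{kN}{N}(dN)!\le2^{kN}(dN)!$. It remains to keep $\cos\beta$ away from $0$. For $|\arg s|\le\sigma<k\pi/2$ take $\beta=-\arg s/k$ if $\arg s\le0$, $\beta=0$ if $0\le\arg s\le\pi$, and $\beta=(\pi-\arg s)/k$ if $\arg s\ge\pi$. These are admissible and $|\beta|\le\sigma/k<\pi/2$, so $\cos\beta\ge\cos(\sigma/k)>0$. This proves \eqref{eq:gevrey} for $N\ge1$, and the case $N=0$ follows from $N=1$ because $|s|<1$.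
\end{proof}

We can now remove $g$. Let $V=\{0<|s|<1,\ |\arg s|<\pi/4\}$, a subset of both $S$ and $\mathbb H$, and let $w=s^{-1/k}$ on $V$.

\begin{proposition}\label{prop:separate}
Let $y$ be holomorphic and of finite type on $V$, let $g\in\mathcal G$, and suppose that $\delta=y-g$ satisfies $\delta^{(i)}(s)=O(s^N)$ for all $i$ and $N$ as $s\to0^+$ along the real axis. Then $g$ is of finite type. The field $E=\mathbb C(w,\,y^{(i)},\,g^{(j)}:i,j\ge0)\subset\mathcal M(V)$ has finite transcendence degree over $\mathbb C$ and contains $\Pi(L)B$ for every polynomial $\Pi$ with complex coefficients, where $B=\delta/w$ and $L=w^{-1}\,d^{k-1}/dw^{k-1}$.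
\end{proposition}

\begin{proof}
Let $P\in\mathbb C[x_0,\dots,x_r]$ be nonzero with $P(y,\dots,y^{(r)})=0$. By Lemma~\ref{lem:ring} the $g^{(i)}$ lie in $\mathcal G$, so they are bounded as $s\to0^+$, and so are the $y^{(i)}=g^{(i)}+\delta^{(i)}$. There are polynomials $P_i$ with $P(x)-P(x')=\sum_i(x_i-x_i')P_i(x,x')$. Hence
\[
P(g,\dots,g^{(r)})=-\sum_{i=0}^r\delta^{(i)}\,P_i\bigl(y,\dots,y^{(r)},g,\dots,g^{(r)}\bigr)=O(s^N)\qquad\text{for all }N .
\]
The left side lies in $\mathcal G$ by Lemma~\ref{lem:ring}, so it vanishes identically by Lemma~\ref{lem:watson}. Lemma~\ref{lem:finite} with $K=\mathbb C$ shows that $g$ is of finite type.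

The field $\mathbb C(w)$ is small, because $dw/ds=-\frac1kw^{k+1}$. By Lemma~\ref{lem:closure}(a), $E$ is small. Since $s=w^{-k}$, we have $d/dw=-kw^{-k-1}\,d/ds$, so $E$ is closed under $d/dw$ and under $L$, and it contains $B$.
\end{proof}

\section{Peeling off Airy terms: proof of Theorem~\ref{thm:cubic}}\label{sec:proof1}

Let $k=3$ and keep the notation of Section~\ref{sec:cubic}. Suppose that $A$ is ADE. By Lemma~\ref{lem:closure}(b), $f$ is of finite type. Then $y$ lies in the field $\mathbb C(w,f,f',\dots)$, which is small by Lemma~\ref{lem:closure}(a), so $y$ is of finite type on $V$.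

The kernel $\kappa(v)=1/(e^{2\pi v}-1)$ satisfies the hypothesis of Lemma~\ref{lem:U}, since $|e^{2\pi v}-1|\ge e^{2\pi\operatorname{Re}v}-1$, and $g=i(U_+-U_-)$. So $g$ extends to an element of $\mathcal G$. The functions $y$, $g$ and $\delta=wB(w)$ are holomorphic on $V$, and the identity $y=g+\delta$ of Proposition~\ref{prop:decomp3} extends from $(0,1)$ to $V$. By Lemma~\ref{lem:airy}(d), Proposition~\ref{prop:separate} applies and provides a field $E$ of finite transcendence degree containing all $\Pi(L)B$.

Now argue as in the model case. By Lemma~\ref{lem:airy}(a),(c), for $M\ge1$ the field $E$ contains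
\[
B_M=\prod_{1\le j<M}\bigl(L^2+\alpha^6j^6\bigr)B=\sum_{m\ge M}c_{M,m}\Psi(\alpha mw),\qquad c_{M,m}=\prod_{1\le j<M}\alpha^6\bigl(j^6-m^6\bigr),
\]
with $c_{M,M}\ne0$ and $|c_{M,m}|\le\alpha^{6M}m^{6M}$ for $m\ge M$. Put $X=w^{3/2}$ and $a=\frac{\sqrt2}3\alpha^{3/2}$. By Lemma~\ref{lem:airy}(b) and continuity, $|\Psi(x)|\le Ce^{-\frac{\sqrt2}3x^{3/2}}$ for $x\ge1$; as $\alpha>1$, this gives $|\Psi(\alpha mw)|\le Ce^{-am^{3/2}X}$ for real $w\ge1$. By \eqref{eq:tail} the terms with $m>M$ sum to $O(e^{-a(M+1)^{3/2}X})$. The term $m=M$ is given by Lemma~\ref{lem:airy}(b), and $w^{-1/4}=X^{-1/6}$. Hence, as $w\to+\infty$ along the real axis,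
\[
B_M=\gamma_MX^{-1/6}e^{-aM^{3/2}X}\bigl[\cos\bigl(aM^{3/2}X-\tfrac\pi8\bigr)+o(1)\bigr],\qquad\gamma_M=c_{M,M}\,\frac{\alpha}{\sqrt\pi}\,(\alpha M)^{-1/4}\ne0 .
\]
Take distinct primes $p_1,\dots,p_l$ with $l>\operatorname{trdeg}_{\mathbb C}E$. Some nonzero polynomial $R$ satisfies $R(B_{p_1},\dots,B_{p_l})=0$ on $V$, in particular for real $s\in(0,1)$, that is, for $X>1$. But the rates $ap_i^{3/2}$ are linearly independent over $\mathbb Q$ by Lemma~\ref{lem:primes} with $n=2$, so this contradicts Proposition~\ref{prop:indep}. Theorem~\ref{thm:cubic} is proved. \qed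

\section{Higher powers and periodic coefficients}\label{sec:general}

Let $k\ge3$ and $k^*=k/(k-1)$. Three ingredients of the cubic proof have to be replaced: the Airy function with its asymptotics and its differential equation; Poisson summation, which must now handle residue classes and, for odd $k$, a one-sided sum; and the choice of primes, which must avoid vanishing terms of the dual series.

\subsection{The functions that replace $\operatorname{Ai}$}
For real $u>0$ define
\[
W(u)=\int_{\mathbb R}e^{-x^k+iux}dx\quad(k\text{ even}),\qquad \tau(u)=\Bigl(\int_0^\infty-\int_0^{i\infty}\Bigr)e^{-x^k+iux}dx\quad(k\text{ odd}).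
\]
For odd $k$ we have $i^k=\pm i$, so $|e^{-x^k}|=1$ on the imaginary axis and the second integral converges thanks to $|e^{iux}|=e^{-uv}$ at $x=iv$. For $k=3$, $\tau(u)$ is the function \eqref{eq:T} at $s=1$. We shall need these functions only on the positive real axis.

The substitution $x=u^{1/(k-1)}\xi$ turns the exponent into $u^{k^*}\Phi(\xi)$ with $\Phi(\xi)=-\xi^k+i\xi$. Let
\[
\vartheta_0=\frac\pi{2(k-1)},\qquad\xi_0=k^{-1/(k-1)}e^{i\vartheta_0},\qquad x_0=\operatorname{Re}\xi_0,\qquad\eta=\operatorname{Im}\xi_0 .
\]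
Since $k\ge3$, $0<\vartheta_0<\pi/2$, so $x_0>0$ and $\eta>0$. We have $\xi_0^{k-1}=i/k$, hence $\Phi'(\xi_0)=0$ and
\[
\Phi(\xi_0)=\frac{k-1}k\,i\xi_0=-(a+ib),\qquad a=\frac{k-1}k\,\eta>0,\qquad b=-\frac{k-1}k\,x_0\ne0 .
\]
There are $k-1$ saddle points, and one needs a contour through $\xi_0$ on which $\xi_0$ is the highest point of $\operatorname{Re}\Phi$. The horizontal half-line through $\xi_0$ has this property.

\begin{lemma}\label{lem:saddle}
On the half-line $\{x+i\eta:x\ge0\}$ the function $\operatorname{Re}\Phi$ has its unique global maximum $-a$ at $\xi_0$, and $\operatorname{Re}\Phi''(\xi_0)<0$. For $\Lambda_0>0$ and $j\ge0$ there is $C_j=C_j(\Lambda_0)$ with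
\begin{equation}\label{eq:line}
\int_0^\infty|x+i\eta|^je^{\Lambda\operatorname{Re}\Phi(x+i\eta)}dx\le C_je^{-a\Lambda}\qquad(\Lambda\ge\Lambda_0),
\end{equation}
and as $\Lambda\to\infty$,
\begin{equation}\label{eq:laplace}
\int_{i\eta}^{i\eta+\infty}e^{\Lambda\Phi(\xi)}d\xi=\Bigl(\frac{2\pi}{-\Phi''(\xi_0)}\Bigr)^{1/2}\Lambda^{-1/2}e^{-(a+ib)\Lambda}\bigl(1+o(1)\bigr).
\end{equation}
\end{lemma}

\begin{proof}
Write $\operatorname{Re}\Phi(x+i\eta)=-\eta-\chi(x)$ with $\chi(x)=\operatorname{Re}(x+i\eta)^k$, and $\xi=x+i\eta=|\xi|e^{i\vartheta}$ with $0<\vartheta\le\pi/2$ and $|\xi|=\eta/\sin\vartheta$. Then $\chi'(x)=k|\xi|^{k-1}\cos((k-1)\vartheta)$ vanishes exactly at those angles $\vartheta_j=\frac{\pi/2+\pi j}{k-1}$, $j\ge0$, that are at most $\pi/2$. Since $k\vartheta_j=\vartheta_j+\frac\pi2+\pi j$, we have $\cos k\vartheta_j=-(-1)^j\sin\vartheta_j$, and the value of $\chi$ there is $-(-1)^j\eta^k/\sin^{k-1}\vartheta_j$. At the endpoint, $\chi(0)\ge-\eta^k$, and $\chi(x)\sim x^k\to+\infty$ as $x\to\infty$. So the minimum of $\chi$ is attained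 at the endpoint or at a critical point. As the sine increases on $(0,\pi/2]$ and $\vartheta_0<\pi/2$, the value at $\vartheta_0$ is strictly smaller than all other candidates; it equals $-\eta^k/\sin^{k-1}\vartheta_0=-\eta|\xi_0|^{k-1}=-\eta/k$. So the maximum of $\operatorname{Re}\Phi$ is $-\eta+\eta/k=-a$, attained only at $\xi_0$. Moreover $\operatorname{Re}\Phi''(\xi_0)=-k(k-1)|\xi_0|^{k-2}\cos((k-2)\vartheta_0)<0$, because $(k-2)\vartheta_0=\frac\pi2-\vartheta_0\in(0,\frac\pi2)$.

For \eqref{eq:line} use $e^{\Lambda\operatorname{Re}\Phi}\le e^{-(\Lambda-\Lambda_0)a}e^{\Lambda_0\operatorname{Re}\Phi}$ and $\operatorname{Re}\Phi(x+i\eta)\sim-x^k$.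

For \eqref{eq:laplace}, Taylor's formula gives $\varepsilon\in(0,x_0)$ and $c>0$ with $\operatorname{Re}\Phi\le-a-c(x-x_0)^2$ for $|x-x_0|\le\varepsilon$. Since the maximum is unique and $\operatorname{Re}\Phi\to-\infty$, after decreasing $c$ we also have $\operatorname{Re}\Phi\le-a-c$ for $|x-x_0|\ge\varepsilon$, $x\ge0$. On the latter range $e^{\Lambda\operatorname{Re}\Phi}\le e^{-(\Lambda-1)(a+c)}e^{\operatorname{Re}\Phi}$ for $\Lambda\ge1$, so it contributes $O(e^{-(a+c)\Lambda})$. On the former put $x=x_0+\Lambda^{-1/2}z$; the contribution is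
\[
\Lambda^{-1/2}e^{\Lambda\Phi(\xi_0)}\int_{|z|\le\varepsilon\Lambda^{1/2}}e^{\Lambda(\Phi(\xi_0+\Lambda^{-1/2}z)-\Phi(\xi_0))}dz .
\]
The integrand is bounded by $e^{-cz^2}$ and tends to $e^{\Phi''(\xi_0)z^2/2}$. By dominated convergence the integral tends to $\int_{\mathbb R}e^{\Phi''(\xi_0)z^2/2}dz=(2\pi/(-\Phi''(\xi_0)))^{1/2}$, with the principal square root.
\end{proof}

\begin{lemma}\label{lem:Wtau}
Let $\beta=\frac{2-k}{2(k-1)}$. There is a constant $C_*\ne0$ such that the following hold.
\begin{itemize}
\item[(a)] As $u\to\infty$,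
\[
W(u)=2|C_*|u^\beta e^{-au^{k^*}}\bigl[\cos\bigl(bu^{k^*}-\arg C_*\bigr)+o(1)\bigr],\qquad\tau(u)=C_*u^\beta e^{-(a+ib)u^{k^*}}\bigl(1+o(1)\bigr).
\]
\item[(b)] For $u_0>0$ and $j\ge0$ there is $C_j=C_j(u_0)$ such that $|W^{(j)}(u)|$ and $|\tau^{(j)}(u)|$ are at most $C_j(1+u)^{C_j}e^{-au^{k^*}}$ for $u\ge u_0$.
\item[(c)] $W^{(k-1)}(u)=\frac{i^k}k\,uW(u)$ and $\tau^{(k-1)}(u)=\frac{i^k}k\,u\tau(u)$.
\end{itemize}
\end{lemma}

\begin{proof}
The defining integrals may be differentiated under the integral sign, locally uniformly in $u>0$; the $j$-th derivative inserts the factor $(ix)^j$. Put $\eta_u=u^{1/(k-1)}\eta$ and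
\[
\tau_j(u)=\int_{i\eta_u}^{i\eta_u+\infty}(ix)^je^{-x^k+iux}dx=u^{(j+1)/(k-1)}\int_{i\eta}^{i\eta+\infty}(i\xi)^je^{u^{k^*}\Phi(\xi)}d\xi .
\]
By \eqref{eq:line}, $\tau_j$ satisfies the bound in (b). By \eqref{eq:laplace}, $\tau_0(u)=C_*u^\beta e^{-(a+ib)u^{k^*}}(1+o(1))$ with $C_*=(2\pi/(-\Phi''(\xi_0)))^{1/2}$ and $\beta=\frac1{k-1}-\frac{k^*}2$. On a vertical segment $\operatorname{Re}x=R$, $0\le\operatorname{Im}x\le\eta_u$, we have $|e^{iux}|\le1$ and $\operatorname{Re}x^k\ge R^k/2$ for large $R$ (and for $k$ even also for large $-R$), so horizontal contours may be raised to height $\eta_u$.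

Let $k$ be even, and shift $\mathbb R$ to $\mathbb R+i\eta_u$. The reflection $x\mapsto-\bar x$ exchanges the two halves of this line and replaces $ix$ and $x^k$ by their complex conjugates. Hence $W^{(j)}=2\operatorname{Re}\tau_j$, which gives (a) and (b) for $W$.

Let $k$ be odd. Replace the path $0\to\infty$ by $0\to i\eta_u\to i\eta_u+\infty$, and split the path $0\to i\infty$ at $i\eta_u$. The common segment cancels, and
\[
\tau^{(j)}(u)=\tau_j(u)-\int_{i\eta_u}^{i\infty}(ix)^je^{-x^k+iux}dx .
\]
Since $u\eta_u=\eta u^{k^*}$, the last integral has modulus at most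
\[
\int_{\eta_u}^\infty v^je^{-uv}dv=e^{-\eta u^{k^*}}\int_0^\infty(\eta_u+v)^je^{-uv}dv,
\]
which is $O\bigl((1+u)^je^{-\eta u^{k^*}}\bigr)$ for $u\ge u_0$. As $\eta>a$, this gives (a) and (b) for $\tau$.

For (c), note that $(kx^{k-1}-iu)e^{-x^k+iux}=-\frac d{dx}e^{-x^k+iux}$. Its integral is $0$ over $\mathbb R$ ($k$ even), and $1$ over each of the paths $0\to\infty$ and $0\to i\infty$ ($k$ odd), so it is $0$ for the difference defining $\tau$. In both cases $\int x^{k-1}e^{-x^k+iux}dx=\frac{iu}k\int e^{-x^k+iux}dx$; multiply by $i^{k-1}$.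
\end{proof}

\subsection{Poisson summation over residue classes}
In case (b) of Theorem~\ref{thm:general} replace $c$ by its even part $\frac12(c(n)+c(-n))$; this does not change the series, and the even part is not identically zero by hypothesis. So let $c\not\equiv0$ have period $q$, with $c$ even if $k$ is even. Put
\[
\hat c(m)=\frac1q\sum_{r=0}^{q-1}c(r)e^{-2\pi irm/q},\qquad\omega_m=\frac{2\pi m}q,\qquad f(s)=\sum_{n\ge1}c(n)e^{-sn^k},\qquad w=s^{-1/k}.
\]
The sequence $\hat c$ has period $q$, and it is even if $c$ is. At $t=e^{-s}$ the series of Theorem~\ref{thm:general} equals $c(0)+f(s)$ in case (a) and $c(0)+2f(s)$ in case (b). For $u>0$ write $\bar\tau(u)=\overline{\tau(u)}$.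

\begin{proposition}\label{prop:decomp}
There are a constant $C_0$ and a function $g\in\mathcal G$, both zero if $k$ is even, such that $y=f+\frac12c(0)-C_0-\hat c(0)\Gamma(1+\frac1k)w$ satisfies $y(s)=g(s)+wB(w)$ for real $s\in(0,1)$, where
\[
B(w)=\sum_{m\ge1}\hat c(m)W(\omega_mw)\quad(k\text{ even}),\qquad B(w)=\sum_{m\ge1}\bigl[\hat c(m)\tau(\omega_mw)+\hat c(-m)\bar\tau(\omega_mw)\bigr]\quad(k\text{ odd}).
\]
On real $w>0$ these series may be differentiated termwise any number of times, and $\delta=y-g$ satisfies $\delta^{(i)}(s)=O(s^N)$ for all $i$ and $N$ as $s\to0^+$.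
\end{proposition}

\begin{proof}
Since $c$ need not be even, we cannot symmetrize as in Section~\ref{sec:cubic}, and we apply Poisson summation to a function with a jump. Recall the Dirichlet--Jordan theorem: if a $1$-periodic function $P$ has bounded variation on $[0,1]$, the symmetric partial sums of its Fourier series at $x$ converge to $\frac12(P(x^+)+P(x^-))$.

Fix $s>0$ and let $G(x)=e^{-sx^k}$ for $x>0$, $G(0)=\frac12$, $G(x)=0$ for $x<0$. This function is integrable, has total variation $2$, and equals the mean of its one-sided limits everywhere. For $0\le r<q$ let $P_r(x)=\sum_{j\in\mathbb Z}G(r+q(x+j))$. The series converges uniformly on bounded sets, so $P_r$ also equals the mean of its one-sided limits. Its variation on $[0,1]$ is at most the sum of the variations of $G$ on the intervals $[r+qj,r+q(j+1)]$, hence at most $2$. Its $m$-th Fourier coefficient is $\int_{\mathbb R}G(r+qx)e^{-2\pi imx}dx=\frac1qe^{2\pi imr/q}I(-\omega_m)$, where $I(\omega)=\int_0^\infty e^{-sx^k+i\omega x}dx$. Apply the theorem at $x=0$, multiply by $c(r)$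 and sum over $r$. On the left we get $\sum_nc(n)G(n)=\frac12c(0)+f(s)$; on the right $I(-\omega_m)$ acquires the coefficient $\hat c(-m)$. With $I(0)=\Gamma(1+\frac1k)w$,
\begin{equation}\label{eq:poisson}
\tfrac12c(0)+f(s)=\hat c(0)\Gamma(1+\tfrac1k)w+\lim_{M\to\infty}\sum_{m=1}^M\bigl[\hat c(m)I(\omega_m)+\hat c(-m)I(-\omega_m)\bigr].
\end{equation}

If $k$ is even, then $\hat c(-m)=\hat c(m)$ and $I(\omega)+I(-\omega)=\int_{\mathbb R}e^{-sx^k+i\omega x}dx=wW(\omega w)$, by the substitution $x\mapsto wx$. This is the assertion with $C_0=0$ and $g=0$.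

Let $k$ be odd. For $\omega>0$ put $J(\omega)=\int_0^{i\infty}e^{-sx^k+i\omega x}dx=i\int_0^\infty e^{-i^ksv^k-\omega v}dv$. The substitution $x\mapsto wx$ in both integrals gives $I(\omega)=J(\omega)+w\tau(\omega w)$. Taking conjugates, $I(-\omega)=\overline{J(\omega)}+w\bar\tau(\omega w)$, with $\overline{J(\omega)}=-i\int_0^\infty e^{i^ksv^k-\omega v}dv$ because $i^k$ is purely imaginary. The terms with $\tau$ and $\bar\tau$ are absolutely summable by Lemma~\ref{lem:Wtau}(b) and give $wB(w)$. In $J$ and $\bar J$ write $e^{\mp i^ksv^k}=1+(e^{\mp i^ksv^k}-1)$. The summands $1$ contribute $i\sum_{m\le M}(\hat c(m)-\hat c(-m))/\omega_m$, which does not depend on $s$. The sequence $\hat c(m)-\hat c(-m)$ has period $q$ and sum $0$ over a period, since $m\mapsto-m$ permutes the residues; so its partial sums are bounded, and by Dirichlet's test the contribution converges to a constant $C_0$. For the rest put $\kappa_\pm(v)=\sum_{m\ge1}\hat c(\pm m)e^{-\omega_mv}$. These functions are holomorphic in $\operatorname{Re}v>0$ with $|\kappa_\pm(v)|\le\max|\hat c|/(e^{2\pi\operatorname{Re}v/q}-1)$.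 Since $|e^{\mp i^ksv^k}-1|\le sv^k$, we may sum under the integral sign and obtain
\[
g(s)=i\int_0^\infty\bigl(e^{-i^ksv^k}-1\bigr)\kappa_+(v)\,dv-i\int_0^\infty\bigl(e^{i^ksv^k}-1\bigr)\kappa_-(v)\,dv .
\]
As $i^k=\pm i$, each integral is a function $U_+$ or $U_-$ of Lemma~\ref{lem:U}, so $g$ extends to an element of $\mathcal G$.

By Lemma~\ref{lem:Wtau}(b), the $j$-th derivative of the $m$-th term of $B$ is $O\bigl(\omega_m^j(1+\omega_mw)^{C_j}e^{-a\omega_1^{k^*}m^{k^*}w^{k^*}}\bigr)$, uniformly for $w\ge w_0>0$. So all termwise derivatives converge locally uniformly on $w>0$, which justifies termwise differentiation. For $w\ge1$ we have $1+\omega_mw\le(1+\omega_1)mw$, and \eqref{eq:tail} with $M=0$ gives $B^{(j)}(w)=O\bigl(w^{C_j}e^{-a\omega_1^{k^*}w^{k^*}}\bigr)$. Since $d/ds=-\frac1kw^{k+1}d/dw$, each $\delta^{(i)}$ is a finite combination of terms $w^lB^{(j)}(w)$, and $w^{k^*}=s^{-1/(k-1)}$. Hence $\delta^{(i)}(s)=O(s^N)$ for all $N$.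
\end{proof}

The functions $y$ and $g$ are holomorphic on $V$. We define $B=(y-g)/w$ on $V$; on the real segment it is given by the series above, and there its derivatives can be computed along the real axis.

\subsection{Proof of Theorem~\ref{thm:general}}
Suppose the series is ADE, or satisfies a nonzero algebraic differential equation over a field $K$ as in the theorem. It has bounded coefficients, so it converges for $|t|<1$. By Lemma~\ref{lem:closure}(b), $f$ is of finite type, and $y\in\mathbb C(w,f)$ is of finite type on $V$ by Lemma~\ref{lem:closure}(a). By Propositions~\ref{prop:decomp} and~\ref{prop:separate} there is a field $E\subset\mathcal M(V)$ of finite transcendence degree containing all $\Pi(L)B$, where $L=w^{-1}d^{k-1}/dw^{k-1}$.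

Put $\lambda_m=\frac{i^k}k\omega_m^k$. By Lemma~\ref{lem:Wtau}(c), $LW(\omega_mw)=w^{-1}\omega_m^{k-1}\cdot\frac{i^k}k\omega_mw\,W(\omega_mw)=\lambda_mW(\omega_mw)$ for $k$ even. For $k$ odd the same computation gives $L\tau(\omega_mw)=\lambda_m\tau(\omega_mw)$, and since $\lambda_m$ is purely imaginary and $L$ has real coefficients, $L\bar\tau(\omega_mw)=-\lambda_m\bar\tau(\omega_mw)$.

The new difficulty is that $\hat c(m)$ may vanish, for instance at all large primes $m$. We need indices $m$ with $\hat c(m)\ne0$ whose powers $m^{k^*}$ are independent. Since $c(n)=\sum_{m=1}^{q}\hat c(m)e^{2\pi imn/q}$ and $c\not\equiv0$, there is $m_0\in\{1,\dots,q\}$ with $\hat c(m_0)\ne0$. Let $D=\gcd(m_0,q)$. The integers $m_0/D$ and $q/D$ are coprime, so by Dirichlet's theorem on primes in arithmetic progressions there are infinitely many primes $p\equiv m_0/D\pmod{q/D}$. For such $p$ put $m_p=Dp$. Then $m_p\equiv m_0\pmod q$ and $\hat c(m_p)=\hat c(m_0)\ne0$. Define elements of $E$ by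
\[
B_p=\prod_{1\le m<m_p}(L-\lambda_m)\,B\quad(k\text{ even}),\qquad B_p=(L+\lambda_{m_p})\prod_{1\le m<m_p}(L^2-\lambda_m^2)\,B\quad(k\text{ odd}).
\]
Apply the operators termwise on the real axis. All terms with $m<m_p$ disappear. For $k$ odd the factor $L+\lambda_{m_p}$ also kills $\bar\tau(\omega_{m_p}w)$, which has the same size as $\tau(\omega_{m_p}w)$ and could interfere with it. The coefficient of $W(\omega_{m_p}w)$, respectively of $\tau(\omega_{m_p}w)$, is
\[
\hat c(m_0)\prod_{m<m_p}(\lambda_{m_p}-\lambda_m),\qquad\text{respectively}\qquad2\lambda_{m_p}\hat c(m_0)\prod_{m<m_p}(\lambda_{m_p}^2-\lambda_m^2),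
\]
and it is nonzero because $|\lambda_m|$ is positive and strictly increasing in $m$. The coefficients of the terms with $m>m_p$ grow at most polynomially in $m$. Put $X=w^{k^*}$. By Lemma~\ref{lem:Wtau}(b), the inequality $1+\omega_mw\le(1+\omega_1)mw$ and \eqref{eq:tail}, these terms sum to $O\bigl(w^Ce^{-a\omega_{m_p+1}^{k^*}X}\bigr)$ for real $w\ge1$. With Lemma~\ref{lem:Wtau}(a) we obtain, as $w\to+\infty$ along the real axis,
\[
B_p=\gamma_pX^{\beta/k^*}e^{-a\omega_{m_p}^{k^*}X}\bigl[\Theta_p(X)+o(1)\bigr],\qquad\gamma_p\ne0,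
\]
where $\Theta_p(X)=e^{-ib\omega_{m_p}^{k^*}X}$ has modulus $1$ for $k$ odd, and $\Theta_p(X)=\cos(b\omega_{m_p}^{k^*}X-\arg C_*)$ with $b\ne0$ for $k$ even.

The rates $a\omega_{m_p}^{k^*}=a(2\pi D/q)^{k^*}p^{1+1/(k-1)}$ are linearly independent over $\mathbb Q$ by Lemma~\ref{lem:primes} with $n=k-1\ge2$. By Proposition~\ref{prop:indep}, the functions $B_p$ for any $l>\operatorname{trdeg}_{\mathbb C}E$ of these primes are algebraically independent elements of $E$, which is absurd. Theorem~\ref{thm:general} is proved. \qed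

\begin{remark}
The hypotheses enter as follows. If $k$ is even and $c(n)+c(-n)\equiv0$, the series in (b) is identically zero. If $K$ may have infinite transcendence degree, it may contain the series $A$ and all its derivatives, and then $x_0-A$ is an equation over $K$. Periodicity of $c$ makes the dual frequencies $\omega_m$ integer multiples of $2\pi/q$ and the dual coefficients $\hat c(m)$ periodic. For $k=2$ the argument breaks down at Lemma~\ref{lem:primes}: the rates are then proportional to $m^{k/(k-1)}=m^2$ and span a one-dimensional $\mathbb Q$-vector space, which is consistent with Jacobi's theorem.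
\end{remark}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{206A Fall 2016 Combinatorics on Integer Sequences},
\texttt{http://www.math.ucla.edu/\allowbreak\%7Epak/\allowbreak courses/\allowbreak 206-Fall-2016/\allowbreak 206A-notes-fall-2016.pdf}

\bibitem{DLMF}
DLMF, formulas 9.5.4 and 9.7.5.

\end{thebibliography}
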